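# Heredity of freeness over associated orders in totally ramified abelian extensions

## 1. Associated orders of fractional ideals

Throughout, $p$ is an odd prime, $K$ is a finite unramified extension of $\mathbb{Q}_p$, $\mathcal O$ is its ring of integers, and $\kappa=\mathcal O/p\mathcal O$ is its residue field. Thus $p$ is a uniformizer of $K$.

A finite extension $M/K$ is totally ramified if its ramification index is $[M:K]$. Then $M$ has residue field $\kappa$. We write $v_M$ for the normalized valuation, $\mathfrak P_M$ for the maximal ideal of the ring of integers $\mathcal O_M$, and $\mathfrak P_M^h$ ($h\in\mathbb Z$) for the fractional ideals. We have $v_M(p)=[M:K]$. Since the residue field does not grow, $\mathcal O_M=\mathcal O+\mathfrak P_M$, and more generally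
$$v_M(y)=h\ \Longrightarrow\ \mathfrak P_M^h=\mathcal O y+\mathfrak P_M^{h+1}.$$
All extensions of $K$ below are totally ramified.

**Definition 1 (associated order, free ideal).** Let $M/K$ be finite, abelian and totally ramified with group $\Gamma$, and let $I$ be a nonzero fractional ideal of $M$. The associated order of $I$ is
$$A(I)=\{a\in K[\Gamma] : aI\subseteq I\}.$$
For $I=\mathcal O_M$ we also write $A(M/K)$. The ideal $I$ is called free if $I=A(I)x$ for some $x\in I$.

An order in $K[\Gamma]$ is a subring that is a finitely generated $\mathcal O$-module and spans $K[\Gamma]$ over $K$. The ring $A(I)$ is one. It contains $\mathcal O[\Gamma]$, so it spans. If $y\in I$ generates a normal basis of $M/K$, then $a\mapsto ay$ embeds $A(I)$ into $I$, so it is finitely generated.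

"Free" in Definition 1 is the usual module notion. If $I\cong A(I)^r$, tensoring with $K$ gives $M\cong K[\Gamma]^r$, so $r=1$. Conversely, if $I=A(I)x$, then $K[\Gamma]x=M$, and $a\mapsto ax$ is injective by dimension.

Two facts are used constantly.

* If $I=Bx$ for some order $B\subset K[\Gamma]$, then $B=A(I)$ and $I$ is free. Indeed $a\mapsto ax$ is an isomorphism $K[\Gamma]\to M$, so $aBx\subseteq Bx$ means $aB\subseteq B$, that is, $a\in B$.
* $A(p^kI)=A(I)$, so $I$ is free if and only if $p^kI$ is.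

**Example 1.** Take $p=3$, $K=\mathbb Q_3$, $W=\mathbb Q_3(\zeta_9+\zeta_9^{-1})$ and $u=1+\zeta_9+\zeta_9^{-1}$. With $\alpha=u-1$ we have $\alpha^3=\zeta_9^3+\zeta_9^{-3}+3\alpha=3\alpha-1$, hence $u^3-3u^2+3=0$. This is an Eisenstein polynomial, so $W/\mathbb Q_3$ is totally ramified of degree $3$, $v_W(u)=1$, and $\mathcal O_W=\mathbb Z_3[u]$. The group is generated by $g:\zeta_9\mapsto\zeta_9^2$, and $g\alpha=\alpha^2-2$ gives $gu=u^2-2u$. The trace of $u$ is $3$, so $g^2u=3-u-gu=3+u-u^2$.

Let $T=1+g+g^2$ and $B=\mathbb Z_3[\Gamma]+\mathbb Z_3\cdot\frac13T$. This is a ring because $(\frac13T)^2=\frac13T$. Then $Bu$ is spanned by $u,\ u^2-2u,\ 3+u-u^2$ and $\frac13Tu=1$, so $Bu=\mathbb Z_3[u]=\mathcal O_W$. Hence $\mathcal O_W$ is free with $A(\mathcal O_W)=B$. On the other hand $\mathbb Z_3[\Gamma]u$ is spanned by $u,u^2,3$, which is $\mathfrak P_W$. So $\mathfrak P_W$ is free too, with the different associated order $\mathbb Z_3[\Gamma]$.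

**Notation.** For a subgroup $D\le\Gamma$ put $T_D=\sum_{g\in D}g$ and $e_D=T_D/|D|$, and let $\pi_D:K[\Gamma]\to K[\Gamma/D]$ be the projection. The algebra $K[\Gamma]$ acts on the fixed field $M^D$ through $\pi_D$, and $T_D$ acts on $M$ as the trace $\mathrm{Tr}_{M/M^D}$.

## 2. Ramification groups, differents and traces

**Definition 2 (ramification groups).** Let $\pi$ be a uniformizer of $M$. The lower ramification groups are $\Gamma_u=\{g\in\Gamma: v_M(g\pi-\pi)\ge u+1\}$ for $u\ge 0$. The upper ones are $\Gamma^v=\Gamma_{\psi(v)}$, where $\psi(v)=\int_0^v[\Gamma^0:\Gamma^w]\,dw$ is Herbrand's function.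

**Example 2.** In Example 1, $gu-u=u^2-3u$ has valuation $2$, because $v_W(3u)=4$. So $g\in\Gamma_1$ and $g\notin\Gamma_2$: the only break is at $1$.

Recall the textbook facts: $D_u=D\cap\Gamma_u$ for a subgroup $D$, and $(\Gamma/D)^v=\Gamma^vD/D$ for a quotient. The exponent $d_{M/M'}$ of the different of $M/M'$, for $M'=M^D$, is $\sum_{u\ge0}(|D\cap\Gamma_u|-1)$. Differents are transitive.

**(T)** For $M'\subseteq M$ and $d=d_{M/M'}$,
$$\mathrm{Tr}_{M/M'}(\mathfrak P_M^h)=\mathfrak P_{M'}^{\lfloor (h+d)/[M:M']\rfloor}$$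
(Serre, *Local Fields*, III §3). Indeed the trace lies in $\mathfrak P_{M'}^a$ exactly when $\mathfrak P_M^h\subseteq\mathfrak P_{M'}^a\mathfrak D^{-1}$, where $\mathfrak D$ is the different of $M/M'$, that is, when $h\ge a[M:M']-d$.

**(T$'$)** If $\mathrm{Tr}(\mathfrak P_M^h)=\mathfrak P_{M'}^a$ and $\mathrm{Tr}(\mathfrak P_M^{h+1})=\mathfrak P_{M'}^{a+1}$, then $v_M(y)=h$ implies $v_{M'}(\mathrm{Tr}\,y)=a$. To see this, apply the trace to $\mathfrak P_M^h=\mathcal Oy+\mathfrak P_M^{h+1}$. The result is $\mathfrak P_{M'}^a=\mathcal O\,\mathrm{Tr}(y)+\mathfrak P_{M'}^{a+1}$.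

**(R)** If $g\in\Gamma_t$, $g\notin\Gamma_{t+1}$ with $t\ge1$, then $v_M((g-1)y)\ge v_M(y)+t$, with equality if $p\nmid v_M(y)$. To prove this, write $g\pi=\pi(1+\eta)$ with $v_M(\eta)=t$, and $y=\sum_{i\ge v_M(y)}c_i\pi^i$ with each $c_i\in\mathcal O$ zero or a unit; this is possible because $M$ has residue field $\kappa$. Then $(g-1)y=\sum c_i\pi^i\big((1+\eta)^i-1\big)$. For every $i\in\mathbb Z$, $(1+\eta)^i-1\equiv i\eta \pmod{\eta^2\mathcal O_M}$ has valuation at least $t$, with equality if $p\nmid i$. The term with $i=v_M(y)$ decides.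

**The filtration over an unramified base.** Let $N/K$ be abelian, totally ramified, with $p$-group $P$ (written additively when convenient). By local class field theory the reciprocity map sends the units of $K$ onto $P$ and $U_K^{(i)}=1+p^i\mathcal O$ onto $P^i$ for $i\ge1$, and the upper breaks are integers. Since $\mathcal O^\times/U_K^{(1)}$ has order prime to $p$, already $U_K^{(1)}$ maps onto $P$. Since $p$ is odd and $K$ is unramified, the logarithm identifies $U_K^{(i)}$ with $p^i\mathcal O$, so $U_K^{(i)}=(U_K^{(1)})^{p^{i-1}}$. Hence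
$$P^v=p^{\lceil v\rceil-1}P\qquad(v>0).$$
So the abstract group $P$ determines the whole filtration. We need three instances in lower numbering.

* If $P=E$ is elementary abelian, then $E_1=E$ and $E_2=1$.
* If $P$ has exponent $p^2$ and $q=[P:pP]$, then $\psi$ has slope $1$ on $[0,1]$ and slope $q$ on $[1,2]$, so $P_u=P$ for $u\le1$, $P_u=pP$ for $2\le u\le 1+q$, and $P_u=1$ for $u\ge 2+q$.
* If $P$ is cyclic of order $p^j$, then $\psi$ has slope $p^i$ on $[i,i+1]$ for $0\le i\le j-1$. So the subgroup of order $p$ has its break at $\psi(j)=1+p+\dots+p^{j-1}$.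

**The different.** A character of $P$ of order $p^k$ with $k\ge1$ has conductor exponent equal to the least $f$ such that it is trivial on $p^{f-1}P$. This is $f=k+1$. The trivial character has exponent $0$. As $N/K$ is totally ramified, the exponent of the different equals the exponent of the discriminant, and the conductor–discriminant formula gives, for $P$ of exponent $p^m$ with $m\ge1$,
$$d_P:=d_{N/K}=\sum_{k=1}^m(k+1)\big(|P[p^k]|-|P[p^{k-1}]|\big)=(m+1)|P|-2-\sum_{k=1}^{m-1}|P[p^k]|.\tag{1}$$
For trivial $P$ put $d_P=0$. By transitivity $d_{N/N^D}=d_P-|D|\,d_{P/D}$, so (T) becomes, for $D\le P$,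
$$\mathrm{Tr}_{N/N^D}(\mathfrak P_N^h)=\mathfrak P_{N^D}^{\lfloor (h+d_P)/|D|\rfloor-d_{P/D}}.\tag{2}$$

**Example 3.** For $|P|=p$, (1) gives $d_P=2p-2$. In Example 1 this is $4$, and indeed $x^3-3x+1$ has discriminant $108-27=3^4$. For $P$ cyclic of order $p^2$, (1) gives $3p^2-2-p$.

## 3. Does freeness pass to subextensions?

Let $L/K$ be finite, abelian and totally ramified, with group $G$. For an intermediate field $L'$ the extension $L'/K$ is again of this kind, with its own associated order $A(L'/K)\subseteq K[\mathrm{Gal}(L'/K)]$. Suppose that $\mathcal O_L$ has a single generator over $A(L/K)$. Must every $\mathcal O_{L'}$ have a single generator over its own associated order?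

**Conjecture 2.5$'$.** Let $p$ be odd, $K/\mathbb Q_p$ finite and unramified, $L/K$ finite, abelian and totally ramified. If $\mathcal O_L$ is free over $A(L/K)$, then $\mathcal O_{L'}$ is free over $A(L'/K)$ for every $K\subseteq L'\subseteq L$.

The number is that of the source of the problem, http://www.numdam.org/article/JTNB_1989__1_1_59_0.pdf. We shall prove that the conjecture is true.

Write $G=C\times P$ with $P$ the Sylow $p$-subgroup and $e_0=|C|$ prime to $p$.

**The tame case.** Suppose $P=1$. Totally and tamely ramified extensions are generated by a root of a uniformizer, so $L=K(\varpi)$ with $\varpi^{e_0}$ a uniformizer of $K$. As $L/K$ is Galois, $\mu_{e_0}\subset L$, and roots of unity of order prime to $p$ lie in an unramified subextension, so $\mu_{e_0}\subset K$. The group $C$ acts on $\varpi$ through a faithful character, and $\mathcal O_L=\bigoplus_{i<e_0}\mathcal O\varpi^i$. The idempotents of $K[C]$ lie in $\mathcal O[C]$ because $e_0$ is a unit, and they separate the summands.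 So $\mathcal O_L=\mathcal O[C]\,(1+\varpi+\dots+\varpi^{e_0-1})$ is free, as is every $\mathcal O_{L'}$.

**Degree $p$.** The computation of Example 1 works for every $L/K$ of degree $p$; this is the case $r=1$ of Proposition 3 below. So $\mathcal O_L$ is free, and heredity says nothing new, since the only subfields are $K$ and $L$. The question starts in degree $p^2$, or when tame and wild ramification mix.

## 4. Pushing a generator down by the trace

The natural thing to do with a generator of $\mathcal O_L$ is to take its trace to $L'$.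

**Lemma 1.** Let $N/K$ be totally ramified abelian with group $P$, $I$ a free fractional ideal of $N$, $A=A(I)$, and $D\le P$. Then $\mathrm{Tr}_{N/N^D}(I)$ is free, $A(\mathrm{Tr}_{N/N^D}(I))=\pi_D(A)$, and $I\cap N^D$ is $\pi_D(A)$-stable.

*Proof.* Let $I=Ax$. Since $K[P]$ is commutative and acts on $N^D$ through $\pi_D$, $T_D(ax)=aT_Dx=\pi_D(a)T_Dx$ for $a\in A$. So $\mathrm{Tr}(I)=\pi_D(A)\cdot T_Dx$. The ring $\pi_D(A)$ is an order in $K[P/D]$, so the first fact of Section 1 gives the first two claims. Also $I\cap N^D=I^D$ is $A$-stable, because $A$ commutes with $D$, and $A$ acts on it through $\pi_D$. $\square$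

If $\mathrm{Tr}(\mathcal O_N)$ were always $p^k\mathcal O_{N^D}$, heredity would follow at once. It is not. Let $F/K$ have group $E\cong(\mathbb Z/p)^2$ and let $D\le E$ have order $p$. Here $d_{F/F^D}=2(p-1)$, because $D_1=D$ and $D_2=1$, so
$$\mathrm{Tr}_{F/F^D}(\mathcal O_F)=\mathfrak P_{F^D}^{\lfloor(2p-2)/p\rfloor}=\mathfrak P_{F^D},$$
which is not a power of $p$ times $\mathcal O_{F^D}$. Lemma 1 then tells us that $\mathfrak P_{F^D}$ is free and says nothing about $\mathcal O_{F^D}$. As Example 1 shows, these two ideals can have different associated orders.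

Ideals in the same field can also differ in freeness. Let $N_2/K$ be cyclic of degree $p^2$, with subfield $N_1$ of degree $p$ and $E=\mathrm{Gal}(N_1/K)$. By the third filtration of Section 2, $d_{N_2/N_1}=(2+p)(p-1)=p^2+p-2$, so
$$\mathrm{Tr}_{N_2/N_1}(\mathfrak P_{N_2})=\mathfrak P_{N_1}^{\lfloor (p^2+p-1)/p\rfloor}=\mathfrak P_{N_1}^p=p\,\mathcal O_{N_1}.$$
If $\mathfrak P_{N_2}$ were free, Lemma 1 would say that $A(\mathcal O_{N_1})$ preserves $\mathfrak P_{N_2}\cap N_1=\mathfrak P_{N_1}$. But (T) with $d=2p-2$ shows that $\mathrm{Tr}_{N_1/K}$ maps both $\mathcal O_{N_1}$ and $\mathfrak P_{N_1}$ onto $p\mathcal O$. So $p^{-1}T_E\in A(\mathcal O_{N_1})$ maps $\mathfrak P_{N_1}$ onto $\mathcal O\not\subseteq\mathfrak P_{N_1}$. Hence $\mathfrak P_{N_2}$ is not free.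

So the trace cannot simply carry generators downward. But the last computation shows another use of Lemma 1: it gives obstructions, because it forces $A(I)$ to have a prescribed image in a quotient, and this image must preserve a second ideal. The way forward is to use this to find exactly which $L$ have $\mathcal O_L$ free. The list turns out to be visibly closed under passing to subextensions.

## 5. The classification, and heredity read off from it

**Theorem A.** Let $p$ be odd, $K/\mathbb Q_p$ finite and unramified, and $L/K$ finite abelian and totally ramified with group $G=C\times P$, where $P$ is the Sylow $p$-subgroup and $e_0=|C|$. Then $\mathcal O_L$ is free over $A(L/K)$ if and only if one of the following holds: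

* (a) $e_0=1$ and $P$ is elementary abelian;
* (b) $P$ is cyclic of order $p^n$, and either $n\le1$, or $n=2$ and $e_0<p^2$, or $n\ge3$ and $e_0<p(p-1)$.

**Corollary B (Conjecture 2.5$'$).** If $\mathcal O_L$ is free over $A(L/K)$, then $\mathcal O_{L'}$ is free over $A(L'/K)$ for all $K\subseteq L'\subseteq L$.

*Proof of Corollary B from Theorem A.* $\mathrm{Gal}(L'/K)$ is a quotient of $C\times P$. So its Sylow $p$-subgroup $P'$ is a quotient of $P$, and its prime-to-$p$ part has order $e_0'\mid e_0$. In case (a), $e_0'=1$ and $P'$ is elementary abelian. In case (b), $P'$ is cyclic of order $p^{n'}$ with $n'\le n$ and $e_0'\le e_0$. Since $p(p-1)<p^2$, a bound valid for $n\ge3$ implies the one needed for $n'=2$, and (b) holds for $L'$. $\square$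

The rest of the notes proves Theorem A. We first remove the tame part, at the price of replacing $\mathcal O_L$ by several ideals. Then come elementary abelian groups, two obstructions (in $(\mathbb Z/p)^2$ and in $(\mathbb Z/p^2)^s$) that eliminate all other non-cyclic groups, and finally cyclic groups.

## 6. Splitting off the tame part

This section replaces the module $\mathcal O_L$ by a family of ideals in the $p$-extension $N=L^C$, whose group is $P$.

**Lemma 2.** With
$$I_i=\mathfrak P_N^{-\lfloor i|P|/e_0\rfloor}\qquad(0\le i<e_0)\tag{3}$$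
we have $A(L/K)\cong\prod_iA(I_i)$, and $\mathcal O_L$ is free if and only if all of $I_0,\dots,I_{e_0-1}$ are free. Here $I_0=\mathcal O_N$.

*Proof.* By the tame case of Section 3 applied to $L^P/K$, $L^P=K(\varpi)$ with $\varpi^{e_0}$ a uniformizer of $K$ and $\mu_{e_0}\subset K$. The group $C$ acts on $\varpi$ by a faithful character and fixes $N$, so $L=\bigoplus_{i=0}^{e_0-1}\varpi^iN$ is the decomposition of $L$ into isotypic parts under $C$. The idempotents $\varepsilon_i$ of $C$ lie in $\mathcal O[C]\subseteq A(L/K)$, so $\mathcal O_L$ is the direct sum of its parts $\mathcal O_L\cap\varpi^iN$.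

Now $v_L(\varpi)=|P|$ and $v_L=e_0v_N$ on $N$. So $\varpi^iy\in\mathcal O_L$ means $i|P|+e_0v_N(y)\ge0$, that is, $v_N(y)\ge-\lfloor i|P|/e_0\rfloor$. Thus $\mathcal O_L\cap\varpi^iN=\varpi^iI_i$.

Since $P$ fixes $\varpi$, an element $\sum_ia_i\varepsilon_i$ with $a_i\in K[P]$ sends $\varpi^iy$ to $\varpi^i(a_iy)$. It preserves $\mathcal O_L$ if and only if $a_iI_i\subseteq I_i$ for all $i$. Finally, $x=\sum\varpi^ix_i$ generates $\mathcal O_L$ if and only if $I_i=A(I_i)x_i$ for all $i$. $\square$

**Example 4.** For $L=\mathbb Q_3(\zeta_9)$ over $\mathbb Q_3$ we have $e_0=2$, $\varpi=\sqrt{-3}$, $N=W$, and the ideals are $I_0=\mathcal O_W$ and $I_1=\mathfrak P_W^{-1}$.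

## 7. Elementary abelian groups

Let $F/K$ have group $E\cong(\mathbb Z/p)^r$ with $r\ge1$, and $q=p^r$. Here $d_E=2(q-1)$ by (1), so by (T)
$$\mathrm{Tr}(\mathcal O_F)=p\mathcal O,\qquad \mathrm{Tr}(\mathfrak P_F)=p\mathcal O,\qquad \mathrm{Tr}(\mathfrak P_F^2)=p^2\mathcal O,$$
the exponents being $\lfloor(2q-2)/q\rfloor$, $\lfloor(2q-1)/q\rfloor$ and $\lfloor 2q/q\rfloor$. By (T$'$),
$$p^{-1}T_E\in A(\mathcal O_F),\qquad v_F(u)=1\Rightarrow\mathrm{Tr}_{F/K}(u)\in p\mathcal O^\times.\tag{4}$$

**Proposition 3.** If $v_F(u)=1$, then $\mathfrak P_F=\mathcal O[E]u$ and $\mathcal O_F=(\mathcal O[E]+\mathcal Op^{-1}T_E)u$. So $\mathcal O_F$ is free.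

*Proof.* Let $\tau_1,\dots,\tau_r$ be a basis of $E$ and $X_i=\tau_i-1$. Then $\kappa[E]=\kappa[X_1,\dots,X_r]/(X_1^p,\dots,X_r^p)$. Every nonzero ideal of this ring contains $\prod X_i^{p-1}$: multiply a nonzero element by the monomial complementary to one of its terms of lowest degree. In characteristic $p$, $(\tau-1)^{p-1}=1+\tau+\dots+\tau^{p-1}$, because $(-1)^{p-1-k}\binom{p-1}k\equiv1\pmod p$. So $\prod X_i^{p-1}$ is the image of $T_E$.

The kernel of $\kappa[E]\to\mathfrak P_F/p\mathfrak P_F$, $b\mapsto bu$, is an ideal. It does not contain $T_E$, since $T_Eu\in p\mathcal O^\times$ has valuation $q$, while $p\mathfrak P_F=\mathfrak P_F^{q+1}$. So the map is injective, hence bijective by dimension, and Nakayama's lemma gives $\mathfrak P_F=\mathcal O[E]u$.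

Since $p^{-1}T_Eu\in\mathcal O^\times$ and $\mathcal O_F=\mathfrak P_F+\mathcal O$, the second equality follows. Finally $\mathcal O[E]+\mathcal Op^{-1}T_E$ is a ring, because $\mathcal O[E]\,T_E=\mathcal O\,T_E$ and $(p^{-1}T_E)^2=p^{r-1}\cdot p^{-1}T_E$. It is an order, so Section 1 applies. $\square$

If $e_0=1$ then $L=N$, so this proves that (a) is sufficient; the case $L=K$ is trivial.

The next statement is the first obstruction. Its idea is that many idempotents in the quotients $\pi_D(A)$ force an idempotent in $A$ itself, one that $A$ cannot contain.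

**Proposition 4.** Let $E\cong(\mathbb Z/p)^2$ and $p\le c\le p^2-1$. Then $I=\mathfrak P_F^{1-c}$ is not free.

*Proof.* Suppose $I$ is free and put $A=A(I)$.

**Step 1: for every $D\le E$ of order $p$, $\pi_D(A)$ contains $e_{E/D}$.** By (2) with $d_E=2(p^2-1)$ and $d_{E/D}=2(p-1)$, the trace of $I$ to $F^D$ has exponent
$$\Big\lfloor\frac{2p^2-1-c}p\Big\rfloor-2p+2=2-\Big\lceil\frac{c+1}p\Big\rceil=1-c',\qquad c'=\Big\lfloor\frac cp\Big\rfloor\in[1,p-1].$$
The trace of $\mathfrak P_{F^D}^{1-c'}$ to $K$ has exponent $\lfloor(2p-1-c')/p\rfloor=1$, since $p\le 2p-1-c'<2p$. So $e_{E/D}\mathfrak P_{F^D}^{1-c'}=p^{-1}\cdot p\mathcal O=\mathcal O\subseteq\mathfrak P_{F^D}^{1-c'}$, because $1-c'\le0$. By Lemma 1, $\pi_D(A)=A(\mathfrak P_{F^D}^{1-c'})\ni e_{E/D}$.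

**Step 2: consequently $e_E\in A$.** The ring $A$ is a finite commutative algebra over the complete local ring $\mathcal O$, so it is a product of local rings. The trivial character $\epsilon:K[E]\to K$ takes the values $0$ and $1$ on idempotents. Since the primitive idempotents of $A$ sum to $1$ and are orthogonal, exactly one of them, say $e^0$, has $\epsilon(e^0)=1$. For $D$ of order $p$, $\pi_D(A)\pi_D(e^0)$ is a nonzero quotient ring of the local ring $Ae^0$, hence local, with identity $\pi_D(e^0)$. By Step 1 it contains $e_{E/D}\pi_D(e^0)=\epsilon(e^0)e_{E/D}=e_{E/D}$, a nonzero idempotent. The only nonzero idempotent of a local ring is its identity, so $\pi_D(e^0)=e_{E/D}$.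

Every nontrivial character of $E$ has a kernel of order $p$, so it factors through $E/D$ for some $D$ of order $p$, where it is nontrivial and kills $e_{E/D}$. So it kills $e^0$. Thus $e^0$ is $1$ at the trivial character and $0$ at all others, that is, $e^0=e_E$.

**Step 3: $e_E$ does not preserve $I$.** The exponent of $\mathrm{Tr}_{F/K}(I)$ is $\lfloor(2p^2-1-c)/p^2\rfloor=1$, since $p^2\le2p^2-1-c<2p^2$. So $e_EI=p^{-2}\cdot p\mathcal O=p^{-1}\mathcal O$. But $I\cap K=\mathcal O$, because $1-c>-p^2$ and $1-c\le 0$. Hence $e_EI\not\subseteq I$, a contradiction. $\square$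

## 8. The groups $(\mathbb Z/p^2)^s$

**Proposition 5.** Let $M/K$ have group $Q\cong(\mathbb Z/p^2)^s$ with $s\ge2$. Then neither $\mathcal O_M$ nor $\mathfrak P_M$ is free.

Put $q=p^s$, $H=pQ$, $F=M^H$ and $E=Q/H$. By Section 2, $Q_u=Q$ for $u\le1$, $Q_u=H$ for $2\le u\le1+q$, and $Q_{2+q}=1$. So $d_{M/F}=(q+2)(q-1)=q^2+q-2$, and for both $h=0$ and $h=1$
$$\mathrm{Tr}_{M/F}(\mathfrak P_M^h)=\mathfrak P_F^{\lfloor(q^2+q-2+h)/q\rfloor}=\mathfrak P_F^q=p\,\mathcal O_F.$$

*The ideal $\mathfrak P_M$.* We compare trace and intersection, as for $\mathfrak P_{N_2}$ in Section 4. If $\mathfrak P_M$ were free with $A=A(\mathfrak P_M)$, then $\pi_H(A)=A(\mathcal O_F)\ni p^{-1}T_E$ by Lemma 1 and (4), and $\pi_H(A)$ would preserve $\mathfrak P_M\cap F=\mathfrak P_F$. But $p^{-1}T_E\mathfrak P_F=\mathcal O\not\subseteq\mathfrak P_F$.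

*The ideal $\mathcal O_M$.* The same comparison gives nothing here. The trace to $F$ is $p\mathcal O_F$ and the intersection with $F$ is $\mathcal O_F$, and any operator preserving one preserves the other. We need a field $R$ strictly between $F$ and $M$. The plan is this. If $\mathcal O_M$ is free, some $t$ in the image of $A$ acts on $F$ as $p^{-1}T_E$. On the part of $R$ complementary to $F$ we shall show that $t$ acts like an element $\Theta$ of the integral group ring. So $t-\Theta$ is concentrated on $F$, and computing with traces shows that it produces a unit. A second $t$-stable ideal forbids that unit.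

Suppose $\mathcal O_M$ is free and put $A=A(\mathcal O_M)$.

**Step 1: choosing $R$ and collecting numbers.** Let $g_1,\dots,g_s$ be a basis of $Q$ and $D=\langle g_2^p,\dots,g_s^p\rangle\le H$, of index $p$ in $H$. Then
$$\bar Q:=Q/D=\langle\sigma\rangle\times\langle\tau_2\rangle\times\dots\times\langle\tau_s\rangle,\qquad\sigma\text{ of order }p^2,\ \tau_i\text{ of order }p.$$
Put $\rho=\sigma^p$, $\bar H=H/D=\langle\rho\rangle$, $C'=\langle\tau_2,\dots,\tau_s\rangle$ and $R=M^D$. Then $[R:K]=pq=v_R(p)$, $R^{\bar H}=F$, $\bar Q/\bar H=E$ and $|C'|=q/p$. Since $p\bar Q=\bar H$ has index $q$, the lower ramification groups of $R/K$ are $\bar Q$ for $u\le1$, $\bar H$ for $2\le u\le1+q$, and $1$ after that. Put $B_0=\pi_D(A)\supseteq\mathcal O[\bar Q]$.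

(i) $B_0$ preserves $\mathcal O_R=\mathcal O_M\cap R$ and $\mathrm{Tr}_{M/R}(\mathcal O_M)=\mathfrak P_R^{q-p+1}$, by Lemma 1. For the exponent, $d_{M/R}=(q+2)(q/p-1)$ and
$$\lfloor(q+2)(1-p/q)\rfloor=\lfloor q+2-p-2p/q\rfloor=q-p+1,$$
as $0<2p/q<1$.

(ii) By Lemma 1 and (4), $\pi_H(A)=A(p\mathcal O_F)=A(\mathcal O_F)\ni p^{-1}T_E$. Since $\pi_H$ factors through $\pi_D$, there is $t\in B_0$ acting on $F$ as $p^{-1}T_E$.

(iii) $d_{R/F}=(q+2)(p-1)$, so $T_{\bar H}\mathfrak P_R^h=\mathfrak P_F^{\,q+2-q/p+\lfloor(h-2)/p\rfloor}$. In particular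
$$T_{\bar H}\mathcal O_R=\mathfrak P_F^{q-q/p+1},\qquad T_{\bar H}\mathfrak P_R^{1+q}=\mathfrak P_F^{q+1},\qquad T_{\bar H}\mathfrak P_R^{2+q}=\mathfrak P_F^{q+2}.$$

(iv) By (1) with $m=2$ and $|\bar Q[p]|=q$, $d_{R/K}=3pq-q-2$. So $\mathrm{Tr}_{R/K}(\mathcal O_R)=p^{\lfloor(3pq-q-2)/pq\rfloor}\mathcal O=p^2\mathcal O$.

**Step 2: the module $\mathcal N:=(\rho-1)\mathcal O_R$ is free over a quotient of $\mathcal O[\bar Q]$.** This step will control $t$ away from $F$. We claim that for any $w$ with $v_R(w)=1$,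
$$\mathcal N=\mathcal O[\bar Q]\,n,\qquad n=(\rho-1)w.$$

*Reduction to one element.* The kernel of $\rho-1$ on $R$ is $F$, so $\mathcal N$ has $\mathcal O$-rank $pq-q$. It is killed by $T_{\bar H}$. Put $X_1=\sigma-1$ and $X_i=\tau_i-1$ for $i\ge2$. In $\kappa[\bar Q]$ we have $\rho-1=X_1^p$ and $T_{\bar H}=(\rho-1)^{p-1}=X_1^{p(p-1)}$. So $\mathcal N/p\mathcal N$ is a module over
$$\bar B:=\kappa[\bar Q]/(T_{\bar H})=\kappa[X_1,\dots,X_s]/(X_1^{p(p-1)},X_2^p,\dots,X_s^p).$$
This ring has dimension $p(p-1)p^{s-1}=pq-q$. As in the proof of Proposition 3, every nonzero ideal of it contains the top monomial $X_1^{p(p-1)-1}\prod_{i\ge2}X_i^{p-1}$. As $p(p-1)-1=p(p-2)+(p-1)$, this is the image of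
$$\varsigma=(\rho-1)^{p-2}(\sigma-1)^{p-1}\prod_{i\ge2}(\tau_i-1)^{p-1}.$$
So it suffices to show that $\varsigma n\notin p\mathcal N$. Then $\bar B\to\mathcal N/p\mathcal N$, $b\mapsto bn$, is injective, hence bijective by dimension, and Nakayama's lemma gives the claim.

*The valuation of $w'$.* Put $w'=(\sigma-1)^{p-1}\prod_{i\ge2}(\tau_i-1)^{p-1}w$, so that $\varsigma n=(\rho-1)^{p-1}w'$. We show that $v_R(w')=q$. Since $(\tau-1)^{p-1}\equiv1+\tau+\dots+\tau^{p-1}\pmod p$, we have $w'\equiv(\sigma-1)^{p-1}T_{C'}w\pmod{p\mathcal O_R}$. As $C'\cap\bar H=1$, the only lower break of $C'$ is $1$, so $d_{R/R^{C'}}=2(|C'|-1)$. By (T), $T_{C'}\mathfrak P_R=\mathfrak P_{R^{C'}}$ and $T_{C'}\mathfrak P_R^2=\mathfrak P_{R^{C'}}^2$. By (T$'$), $v_{R^{C'}}(T_{C'}w)=1$.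

The field $R^{C'}$ is cyclic of degree $p^2$ over $K$ with group generated by the image of $\sigma$. By Section 2 this generator lies in the first lower ramification group and not in the second. Apply (R) with $t=1$ successively at the valuations $1,2,\dots,p-1$, none divisible by $p$. Each application of $\sigma-1$ raises the valuation by exactly $1$, so $v_{R^{C'}}\big((\sigma-1)^{p-1}T_{C'}w\big)=p$. In $R$ this is $(q/p)\cdot p=q$, which is less than $v_R(p)=pq$. Hence $v_R(w')=q$.

*The contradiction.* Suppose $\varsigma n=(\rho-1)^{p-1}w'=p(\rho-1)z$ with $z\in\mathcal O_R$. The element $(\rho-1)^{p-1}-T_{\bar H}$ is $p$ times an element of $\mathbb Z[\bar H]$. That element has augmentation $-1$, because the augmentations of $(\rho-1)^{p-1}$ and $T_{\bar H}$ are $0$ and $p$. So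
$$(\rho-1)^{p-1}=T_{\bar H}-p+p(\rho-1)r',\qquad r'\in\mathbb Z[\bar H].$$
Apply this to $w'$ and divide by $p$:
$$w'=p^{-1}T_{\bar H}w'+(\rho-1)(r'w'-z).$$
We bound the valuation of each term on the right from below by $q+2$.

For the last term, $\rho-1$ kills $\mathcal O$, $\mathcal O_R=\mathcal O+\mathfrak P_R$, and $\rho$ has its break at $1+q$. So (R) gives $(\rho-1)\mathcal O_R\subseteq\mathfrak P_R^{q+2}$.

For the first term, the image of $(\sigma-1)^{p-1}\prod_{i\ge2}(\tau_i-1)^{p-1}$ in $\mathcal O[E]$ is congruent to $T_E$ modulo $p$, say equal to $T_E+p\beta$ with $\beta\in\mathcal O[E]$. Hence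
$$p^{-1}T_{\bar H}w'=p^{-1}(T_E+p\beta)T_{\bar H}w=p^{-1}\mathrm{Tr}_{R/K}(w)+\beta\,T_{\bar H}w.$$
By (iv), $p^{-1}\mathrm{Tr}_{R/K}(w)\in p\mathcal O$ has $v_R\ge pq\ge q+2$. By (iii), $\beta T_{\bar H}w\in\mathfrak P_F^{q-q/p+1}$ has $v_R\ge p(q-q/p+1)=pq-q+p\ge q+2$, as $p\ge3$.

So $v_R(w')\ge q+2$, contradicting $v_R(w')=q$. The claim is proved.

**Step 3: $t$ agrees with an integral element away from $F$.** Since $t$ commutes with $\rho-1$ and preserves $\mathcal O_R$, it preserves $\mathcal N$. So $tn=\Theta n$ for some $\Theta\in\mathcal O[\bar Q]$. Over $K$, $n$ generates $(\rho-1)R=(1-e_{\bar H})R$, which has the same dimension as $K[\bar Q](1-e_{\bar H})$, so it is a basis over that algebra. Hence $(t-\Theta)(1-e_{\bar H})=0$, that is, $t-\Theta=(t-\Theta)e_{\bar H}$.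

**Step 4: the forced unit.** Let $x\in R$ with $v_R(x)=1+q$. By Step 3,
$$tx=\Theta x+f,\qquad f=(t-\Theta)e_{\bar H}x\in F.$$
We compute $T_{\bar H}(tx)$ twice. By (iii) and (T$'$), $v_F(T_{\bar H}x)=q+1$, so $T_{\bar H}x=pu$ with $v_F(u)=1$. By (ii) and (4),
$$T_{\bar H}(tx)=t(pu)=p^{-1}T_E(pu)=\mathrm{Tr}_{F/K}(u)\in p\mathcal O^\times,$$
which has $v_F=q$. On the other hand $T_{\bar H}(tx)=\Theta(pu)+pf$ with $\Theta(pu)\in\mathfrak P_F^{q+1}$. Hence $v_F(pf)=q$, so $v_F(f)=0$.

**Step 5: the second stable ideal forbids it.** Since $1+q\ge q-p+1$, we have $x\in\mathfrak P_R^{q-p+1}$, so by (i) $tx\in\mathfrak P_R^{q-p+1}\subseteq\mathfrak P_R$. Also $\Theta x\in\mathfrak P_R$. Therefore $f\in\mathfrak P_R$, contradicting $v_F(f)=0$. $\square$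

## 9. All other non-cyclic groups

Propositions 4 and 5 concern particular groups. Lemma 1 now transports them to every non-cyclic $P$: we compute the trace of a suitable $I_i$ to a quotient of the right shape and check that it lands in a forbidden range.

**Proposition 6.** If $P$ is non-cyclic and $\mathcal O_L$ is free, then $P$ is elementary abelian and $e_0=1$.

*Proof.* By Lemma 2 it suffices to exhibit one non-free $I_i$ in each remaining case.

**Step 1: setting up exponent $p^m$ with $m\ge2$, where we show that $I_0=\mathcal O_N$ is not free.** Let $s_j$ be the rank of $p^{j-1}P$, that is, the number of cyclic factors of $P$ of order at least $p^j$. Then $s_1\ge\dots\ge s_m\ge1$, $s_1\ge2$, and $|P[p^k]|=p^{s_1+\dots+s_k}$. By (1), $d_P=|P|(m+1-\theta)$ with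
$$\theta=\sum_{k=1}^{m-1}p^{-(s_{k+1}+\dots+s_m)}+\frac2{|P|}.$$
Suppose $\mathcal O_N$ is free.

**Step 2: the case $s_m=1$, by tracing to $(\mathbb Z/p)^2$.** As $s_1\ge2$, $P$ has a quotient $E\cong(\mathbb Z/p)^2$; let $F$ be its fixed field. By (2) the trace of $\mathcal O_N$ to $F$ has exponent
$$p^2(m+1)-\lceil p^2\theta\rceil-2(p^2-1)=p^2(m-1)+1-c,\qquad c=\lceil p^2\theta\rceil-1,$$
so it equals $p^{m-1}\mathfrak P_F^{1-c}$. The term $k=m-1$ of $\theta$ is $1/p$, so $\theta>1/p$ and $c\ge p$. Further $s_{k+1}+\dots+s_m\ge m-k$ and $|P|\ge p^{m+1}$, so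
$$\theta\le\sum_{j=1}^{m-1}p^{-j}+2p^{-m-1}<\frac12+\frac2{27}<1,$$
and $c\le p^2-1$. By Lemma 1, $\mathfrak P_F^{1-c}$ is free, contradicting Proposition 4.

**Step 3: the case $s:=s_m\ge2$, by tracing to $(\mathbb Z/p^2)^s$.** Put $q=p^s$. $P$ has $s$ cyclic factors of order $p^m$ with $m\ge2$, so it has a quotient $Q\cong(\mathbb Z/p^2)^s$; let $M$ be its fixed field. Here $d_Q=3q^2-q-2$, and by (2) the trace of $\mathcal O_N$ to $M$ is $\mathfrak P_M^h$ with
$$h=q^2(m+1)-\lceil q^2\theta\rceil-(3q^2-q-2)=q^2(m-2)+q+2-\lceil q^2\theta\rceil.$$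
The term $k=m-1$ contributes $q^2p^{-s}=q$ to $q^2\theta$. So $q^2\theta=q+\mathcal R$, where, because all $s_j\ge s$,
$$0<\mathcal R=q^2\Big(\sum_{k=1}^{m-2}\frac{|P[p^k]|}{|P|}+\frac2{|P|}\Big)\le\varphi(m):=\sum_{k=1}^{m-2}q^{2-m+k}+2q^{2-m}.$$
We have $\varphi(2)=2$ and $\varphi(m+1)-\varphi(m)=q^{-(m-2)}+2q^{-(m-1)}-2q^{-(m-2)}=-q^{-(m-2)}(1-2/q)<0$. So $0<\mathcal R\le2$ and $\lceil q^2\theta\rceil\in\{q+1,q+2\}$. Since $v_M(p)=q^2$, $\mathfrak P_M^h$ is $p^{m-2}\mathfrak P_M$ or $p^{m-2}\mathcal O_M$. By Lemma 1 it is free, contradicting Proposition 5.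

**Step 4: $P\cong(\mathbb Z/p)^r$ with $r\ge2$ and $e_0\ge2$, by tracing $I_i$ with $i$ near $e_0/2$.** Put $i=\lfloor e_0/2\rfloor$. Then $1\le i<e_0$ and $\frac13\le i/e_0\le\frac12$. Let $a=\lfloor ip^r/e_0\rfloor$, so $I_i=\mathfrak P_N^{-a}$. By (2) with $d_P=2p^r-2$, the trace of $I_i$ to the fixed field $F$ of a quotient $(\mathbb Z/p)^2$ has exponent
$$\Big\lfloor\frac{2p^r-2-a}{p^{r-2}}\Big\rfloor-2(p^2-1)=2-\Big\lceil\frac{a+2}{p^{r-2}}\Big\rceil=1-c,\qquad c=\Big\lceil\frac{a+2}{p^{r-2}}\Big\rceil-1.$$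
Since $ip^r/e_0\ge p^r/3\ge p^{r-1}$, we have $a\ge p^{r-1}$, so $(a+2)/p^{r-2}>p$ and $c\ge p$. Since $a\le p^r/2$, we get $c<(a+2)/p^{r-2}\le p^2/2+2\le p^2$, so $c\le p^2-1$. By Proposition 4 and Lemma 1, $I_i$ is not free. $\square$

## 10. Cyclic groups: a recursion on exponents

Let $P$ be cyclic of order $p^n$, and $K=N_0\subset N_1\subset\dots\subset N_n=N$ with $[N_j:K]=p^j$. Put $\mathfrak P_j=\mathfrak P_{N_j}$ and $G_j=\mathrm{Gal}(N_j/K)$ (in this section a subscript on $G$ denotes the level, not a ramification group). We determine for which $k$ the ideal $\mathfrak P_j^k$ is free, by going from level $j-1$ to level $j$. Freeness alone does not propagate, so we track a second property: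
$$F_j=\{k\in\mathbb Z:\mathfrak P_j^k\text{ is free}\},\qquad S_j=\{k\in F_j:\mathfrak P_j^{k+1}\text{ is }A(\mathfrak P_j^k)\text{-stable}\}.$$
Clearly $F_0=S_0=\mathbb Z$. In Section 4 we saw in effect that $0\notin S_1$.

Fix $j\ge1$, let $Z=\mathrm{Gal}(N_j/N_{j-1})$ and $e=e_Z$. The lower break of $Z$ is $1+p+\dots+p^{j-1}$, so $d_{N_j/N_{j-1}}=(2+p+\dots+p^{j-1})(p-1)=p^j+p-2$. Since $e\mathfrak P_j^k=p^{-1}\mathrm{Tr}(\mathfrak P_j^k)$ and $v_{N_{j-1}}(p)=p^{j-1}$, the exponent of $e\mathfrak P_j^k$ is $\lfloor(k+p^j+p-2)/p\rfloor-p^{j-1}=\lfloor(k+p-2)/p\rfloor$, that is,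
$$e\,\mathfrak P_j^k=\mathfrak P_{j-1}^{\lceil(k-1)/p\rceil},\qquad\mathfrak P_j^k\cap N_{j-1}=\mathfrak P_{j-1}^{\lceil k/p\rceil}.\tag{5}$$

We have $K[G_j]e\cong K[G_{j-1}]$. With $K[G_j]=K[X]/(X^{p^j}-1)$ and $X^{p^j}-1=(X^{p^{j-1}}-1)\Phi_{p^j}(X)$, the complement $K[G_j](1-e)$ is $K[X]/(\Phi_{p^j})$. As $K$ is unramified, $\Phi_{p^j}(X+1)$ is Eisenstein over $K$. So this is the field $K(\zeta_{p^j})$, and the image of $\mathcal O[G_j]$ in it is the discrete valuation ring $\mathcal O'=\mathcal O[\zeta_{p^j}]$ with residue field $\kappa$ and uniformizer $\lambda=\zeta_{p^j}-1$. For any fractional ideal $I$ of $N_j$, $(1-e)I$ is a finitely generated torsion-free $\mathcal O'$-module of rank $1$, so $(1-e)I\cong\mathcal O'$, and the elements of $K(\zeta_{p^j})$ preserving it form $\mathcal O'$.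

The first lemma treats the exponents where the two ideals in (5) coincide.

**Lemma 7.** Let $j\ge1$ and $k\not\equiv1\pmod p$. Then $\mathfrak P_j^k=\mathfrak P_{j-1}^{\lceil k/p\rceil}\oplus(1-e)\mathfrak P_j^k$ and $A(\mathfrak P_j^k)=A(\mathfrak P_{j-1}^{\lceil k/p\rceil})\times\mathcal O'$. Consequently $k\in F_j\iff\lceil k/p\rceil\in F_{j-1}$.

*Proof.* For $k\not\equiv1$, $\lceil(k-1)/p\rceil=\lceil k/p\rceil$, so by (5) $e\mathfrak P_j^k=\mathfrak P_j^k\cap N_{j-1}\subseteq\mathfrak P_j^k$. Thus $e\in A(\mathfrak P_j^k)$ and both ideal and order split. The second summand is always free over $\mathcal O'$, so $\mathfrak P_j^k$ is free if and only if the first summand is. $\square$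

The next lemma treats the other exponents, where the ideal is a fiber product of its two projections.

**Lemma 8.** Let $j\ge1$ and $k=1+pl$. Then $k\in F_j\iff l\in S_{j-1}$, and in this case $A(\mathfrak P_j^k)\subseteq A(\mathfrak P_{j-1}^l)\times\mathcal O'$.

*Proof.* Let $I=\mathfrak P_j^k$. By (5), $eI=\mathfrak P_{j-1}^l$ and $I\cap N_{j-1}=\mathfrak P_{j-1}^{l+1}$.

**Step 1: necessity and the inclusion.** Let $I$ be free with $A=A(I)$. By Lemma 1 for $Z$, $\mathrm{Tr}(I)=p\,\mathfrak P_{j-1}^l$ is free with associated order $\pi_Z(A)$, and $\mathfrak P_{j-1}^{l+1}$ is $\pi_Z(A)$-stable. So $l\in S_{j-1}$. The first component of $A$ lies in $\pi_Z(A)=A(\mathfrak P_{j-1}^l)$; the second preserves $(1-e)I$, so it lies in $\mathcal O'$.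

**Step 2: sufficiency, by describing $I$ as a fiber product.** Let $l\in S_{j-1}$, $A_1=A(\mathfrak P_{j-1}^l)$ and $\mathfrak P_{j-1}^l=A_1y_0$. As $\mathfrak P_{j-1}^{l+1}$ is $A_1$-stable, it equals $\mathfrak ny_0$ for an ideal $\mathfrak n$ of $A_1$, and $A_1/\mathfrak n\cong\mathfrak P_{j-1}^l/\mathfrak P_{j-1}^{l+1}$ is $\kappa$ as an $\mathcal O$-algebra. Put $V=(1-e)I\cong\mathcal O'$. Then $I\subseteq\mathfrak P_{j-1}^l\oplus V$ projects onto both factors and meets the first in $\mathfrak P_{j-1}^{l+1}$. By Goursat's lemma, $I$ meets the second factor in a submodule $V'$, and $I$ is the set of $(y,z)$ whose classes correspond under an $\mathcal O$-linear isomorphism $\mathfrak P_{j-1}^l/\mathfrak P_{j-1}^{l+1}\cong V/V'$. The submodule $V'$ is an $\mathcal O'$-module and $V/V'$ has $|\kappa|$ elements, so $V'=\lambda V$. The isomorphism is $\kappa$-linear.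

**Step 3: sufficiency, by writing down a generator.** Choose $z_0$ with $x=(y_0,z_0)\in I$. Since $y_0\notin\mathfrak P_{j-1}^{l+1}$, also $z_0\notin\lambda V$, so $V=\mathcal O'z_0$. Let
$$A=\{(a,b)\in A_1\times\mathcal O': a\bmod\mathfrak n=b\bmod\lambda\ \text{ in }\kappa\}.$$
This is a ring of finite index in $A_1\times\mathcal O'$, so it is an order. Every element of $\mathfrak P_{j-1}^l\oplus V$ is $(ay_0,bz_0)$ with unique $(a,b)\in A_1\times\mathcal O'$. Its classes are $\bar a\bar y_0$ and $\bar b\bar z_0$. By $\kappa$-linearity it lies in $I$ if and only if $\bar a=\bar b$. So $I=Ax$ is free. $\square$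

To iterate, we need $S_j$ itself.

**Lemma 9.** For $j\ge1$, $S_j=\{k\in F_j: p\nmid k\}$.

*Proof.* Let $k\in F_j$. There are three cases.

If $p\mid k$, then $e\in A(\mathfrak P_j^k)$ by Lemma 7, but by (5) $e\mathfrak P_j^{k+1}=\mathfrak P_{j-1}^{k/p}$ contains elements of $N_j$-valuation $k$. So $\mathfrak P_j^{k+1}$ is not stable and $k\notin S_j$.

If $k\not\equiv0,1\pmod p$, then $k+1\not\equiv1$ and $\lceil(k+1)/p\rceil=\lceil k/p\rceil$. By Lemma 7, $\mathfrak P_j^{k+1}=\mathfrak P_{j-1}^{\lceil k/p\rceil}\oplus(\text{an }\mathcal O'\text{-module})$, which is stable under $A(\mathfrak P_j^k)=A(\mathfrak P_{j-1}^{\lceil k/p\rceil})\times\mathcal O'$.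

If $k=1+pl$, then $l\in S_{j-1}$ by Lemma 8, and $k+1\equiv2\not\equiv1\pmod p$. So $\mathfrak P_j^{k+1}=\mathfrak P_{j-1}^{l+1}\oplus(\text{an }\mathcal O'\text{-module})$ by Lemma 7. It is stable under $A(\mathfrak P_{j-1}^l)\times\mathcal O'$, because $l\in S_{j-1}$, hence under $A(\mathfrak P_j^k)$ by Lemma 8. $\square$

**Proposition 10.** Let $k\in\mathbb Z$, $u_n=1-k$ and $u_{j-1}=1+\lfloor u_j/p\rfloor$. Then
$$k\in F_n\iff p^2\nmid u_j\ \text{ for all }2\le j\le n,\qquad u_{n-t}=\Big\lfloor\frac{u_n+p+p^2+\dots+p^t}{p^t}\Big\rfloor.\tag{6}$$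

*Proof.* Put $k_n=k$ and $k_{j-1}=\lceil(k_j-1)/p\rceil$. If $k_j\not\equiv1\pmod p$, then $k_{j-1}=\lceil k_j/p\rceil$; if $k_j=1+pl$, then $k_{j-1}=l$. So by Lemmas 7, 8 and 9, for $j\ge2$, $k_j\in F_j$ if and only if $k_{j-1}\in F_{j-1}$ and it is not the case that $k_j=1+pl$ with $p\mid l$. For $j=1$ there is no condition, since $F_0=S_0=\mathbb Z$. Hence $k\in F_n$ if and only if $k_j\not\equiv1\pmod{p^2}$ for all $2\le j\le n$. With $u_j=1-k_j$ this reads $p^2\nmid u_j$, and $u_{j-1}=1-\lceil-u_j/p\rceil=1+\lfloor u_j/p\rfloor$. The closed formula follows by induction on $t$ from $1+\lfloor\lfloor y/p^t\rfloor/p\rfloor=\lfloor(y+p^{t+1})/p^{t+1}\rfloor$ for $y\in\mathbb Z$. $\square$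

**Example 5.** Let $p=3$ and $e_0=8$, over the unramified quadratic extension of $\mathbb Q_3$. For $n=2$ the numbers $a=\lfloor9i/8\rfloor$ for $i=0,\dots,7$ are $0,1,2,\dots,7$, so $u_2=1+a$ runs through $1,\dots,8$. None is divisible by $9$, and $\mathcal O_L$ is free. For $n=3$ the numbers $a=\lfloor27i/8\rfloor$ are $0,3,6,10,13,16,20,23$, so $u_3$ is $1,4,7,11,14,17,21,24$ and $u_2=1+\lfloor u_3/3\rfloor$ is $1,2,3,4,5,6,8,9$. The last entry is divisible by $9$, so $I_7$ is not free and neither is $\mathcal O_L$. This agrees with (b), since $p(p-1)=6<8<9=p^2$.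

## 11. Cyclic groups: counting the bad residues

**Proposition 11.** If $P$ is cyclic of order $p^n$, then $\mathcal O_L$ is free if and only if (b) holds.

*Proof.* For $n\le1$ there is no condition in (6), so all $I_i$ are free. Let $n\ge2$.

**Step 1: the condition (6) for $I_i$, as an inequality.** Here $I_i=\mathfrak P_n^{-a}$ with $a=\lfloor ip^n/e_0\rfloor$, so $k=-a$ and $u_n=1+a$. Let $0\le t\le n-2$, so that $j=n-t$ runs through $2,\dots,n$. Put $g=1+p+\dots+p^t$ and $g'=g-p^t$. Then $u_{n-t}=\lfloor(a+g)/p^t\rfloor$, and $p^2\mid u_{n-t}$ if and only if for some $m\in\mathbb Z$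
$$p^{t+2}m-g\le a<p^{t+2}m-g'.$$
The bounds are integers, so $a=\lfloor ip^n/e_0\rfloor$ may be replaced by $ip^n/e_0$.

**Step 2: reduction modulo $e_0$.** Write $ip^{n-t-2}=e_0c+i^*$ with $0\le i^*<e_0$, and $X=p^{t+2}i^*/e_0\in[0,p^{t+2})$. Then $ip^n/e_0=p^{t+2}c+X$, and the condition becomes
$$p^{t+2}(m-c)-g\le X<p^{t+2}(m-c)-g'.$$
If $m-c\le0$, the upper bound is at most $0$, which is impossible. If $m-c\ge2$, the lower bound is at least $2p^{t+2}-g>p^{t+2}$, because $g<p^{t+2}$, which is impossible. So $m=c+1$. With $i'=e_0-i^*$ the condition is $g'<p^{t+2}i'/e_0\le g$, that is,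
$$\sum_{r=3}^{t+2}p^{-r}<\frac{i'}{e_0}\le\sum_{r=2}^{t+2}p^{-r}.\tag{7}$$
For $i=0$ we have $i'=e_0$, and (7) fails because $g<p^{t+2}$. As $i$ runs over $1,\dots,e_0-1$, so do $i^*$ and $i'$, since $p\nmid e_0$. So some $I_i$ is not free if and only if (7) holds for some $1\le i'<e_0$ and some $0\le t\le n-2$.

**Step 3: the union of the intervals.** For $t=0$ the interval in (7) is $(0,p^{-2}]$. The right ends increase with $t$, and the interval for $t+1$ starts at $\sum_{r=3}^{t+3}p^{-r}<p^{-2}/(p-1)<p^{-2}$, which is below the right end of the one for $t$. So the union over $0\le t\le n-2$ is $(0,\Sigma_n]$ with $\Sigma_n=\sum_{r=2}^np^{-r}$. Equality $i'/e_0=\Sigma_n$ cannot occur: $p^n\Sigma_n$ is an integer, so $e_0$ would divide $p^ni'$, hence $i'$, but $0<i'<e_0$. The smallest candidate is $i'=1$, which is available when $e_0\ge2$. For $e_0=1$ there is no $i'$, and $1>\Sigma_n$. In all cases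
$$\mathcal O_L\text{ is free}\iff\frac1{e_0}>\Sigma_n.$$

**Step 4: making the bound explicit.** We have $\Sigma_n=\dfrac{p^{n-1}-1}{p^n(p-1)}$, so the condition is
$$e_0<\frac{p^n(p-1)}{p^{n-1}-1}=p(p-1)+\frac{p(p-1)}{p^{n-1}-1}.$$
For $n=2$ the right side is $p(p-1)+p=p^2$. For $n\ge3$ the last fraction lies in $(0,1)$, since it is at most $p(p-1)/(p^2-1)=p/(p+1)$. So the condition is $e_0\le p(p-1)$, which is $e_0<p(p-1)$ because $p\nmid e_0$. This is (b). $\square$

**Proof of Theorem A.** If $P$ is cyclic, Proposition 11 says that $\mathcal O_L$ is free if and only if (b) holds; an elementary abelian cyclic $P$ has $n\le1$, so (a) is then contained in (b). If $P$ is not cyclic, (b) is impossible. By Proposition 6 freeness implies (a), and by Proposition 3 (a) implies freeness. $\square$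

With Section 5, this proves Corollary B: Conjecture 2.5$'$ is true.

## 12. Realizable pairs, and intersections in a cyclic tower

Two complements concern the cyclic case.

**Every admissible pair occurs.** The theorem is an equivalence, so the bounds $p^2$ and $p(p-1)$ in it are exact. Let $P$ be cyclic of order $p^n$ and let $e_0$ divide $|\kappa|-1$; the divisibility is forced, since $\mu_{e_0}\subset K$. Then the pair $(P,e_0)$ occurs over $K$. Indeed $\mathcal O^\times\cong\mu_{|\kappa|-1}\times U_K^{(1)}$, and the logarithm gives $U_K^{(1)}\cong\mathbb Z_p^{[K:\mathbb Q_p]}$, so $\mathcal O^\times$ has a continuous surjection onto $\mathbb Z/e_0\times\mathbb Z/p^n$. Extend it to $K^\times=p^{\mathbb Z}\times\mathcal O^\times$ by sending $p$ to the identity. By local class field theory the kernel belongs to an abelian extension with this group, and it is totally ramified because the units already map onto the group. In particular the extensions of Example 5 exist.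

**Heredity for every ideal of a cyclic tower.** For cyclic $P$ and $n\ge1$, (6) decides which ideals are free, and if $\mathfrak P_n^k$ is free, then so is $\mathfrak P_n^k\cap N_{n-1}=\mathfrak P_{n-1}^{\lceil k/p\rceil}$. For $k\not\equiv1\pmod p$ this is Lemma 7. For $k=1+pl$, Lemma 8 gives $l\in S_{n-1}$, and we need $l+1\in F_{n-1}$. We show by induction on $j$ that $l\in S_j$ implies $l+1\in F_j$. The case $j=0$ is trivial. Let $j\ge1$ and $l\in S_j$; then $p\nmid l$ by Lemma 9. If $l\not\equiv1\pmod p$, then $l+1\not\equiv1$ and $\lceil(l+1)/p\rceil=\lceil l/p\rceil\in F_{j-1}$ by Lemma 7. If $l=1+pl'$, then $l'\in S_{j-1}$ by Lemma 8, $l+1\equiv2\not\equiv1\pmod p$, and $\lceil(l+1)/p\rceil=l'+1\in F_{j-1}$ by induction. In both cases Lemma 7 gives $l+1\in F_j$.
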